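# Fixed-point-free nonexpansive maps on convex sets of compact operators

Conventions. Scalars are real or complex, except in Section 8, where algebras are complex. Operators are bounded and linear, $B(G)$ is the space of operators on a Hilbert space $G$, and $K(G)$ is the subspace of compact ones, with the operator norm. Inner products are linear in the first variable. For a self-adjoint operator $b$ we use the functional calculus $g(b)$. We write $t_+=\max\{t,0\}$, and $1_B$ for the indicator function of a set $B$.

## 1. A row operator with $\tilde y\tilde y^*=1+K$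

Let $H_0$ be a separable infinite-dimensional Hilbert space with a fixed orthonormal basis $e_1,e_2,\dots$, and let $P_m$ be the projection onto $\operatorname{span}\{e_1,\dots,e_m\}$. For $y\in B(H_0)$ put
$$\operatorname{dist}(y,K(H_0))=\inf\{\|y-k\|:k\in K(H_0)\}.$$
For example, $y=\operatorname{diag}(2,1,1,\dots)$ has norm $2$ and distance $1$. Subtracting $\operatorname{diag}(1,0,0,\dots)$ leaves the identity. Conversely, $\|(y-k)e_n\|\ge 1-\|ke_n\|\to1$ for every compact $k$, since $e_n\to0$ weakly.

Fix $y$ with $\operatorname{dist}(y,K(H_0))=1$. Then $yy^*$ need not be $\le 1$, and it need not be close to $1$ in any sense. The whole proof turns on a second entry which we put next to $y$ so that the resulting row has $\tilde y\tilde y^*$ equal to the identity up to a compact operator. Define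
$$K=(yy^*-1)_+,\qquad Z=1+K-yy^*,\qquad \tilde y=[\,y,\;Z^{1/2}\,]:H_0\oplus H_0\to H_0,\quad \tilde y(h,g)=yh+Z^{1/2}g .$$

**Lemma 1.** Let $\operatorname{dist}(y,K(H_0))=1$.

1. $K$ is compact.
2. $Z\ge0$, so $\tilde y$ is well defined, and $\tilde y\tilde y^*=1+K$.
3. With $P=P_M$ and $Q=1-P_M$ we have $P\tilde y\tilde y^*Q=PKQ$ and $\|Q\tilde y\|^2\le1+\|QK\|$. Moreover $\|QK\|=\|KQ\|\to0$ as $M\to\infty$.

**Proof.** (1) Let $\varepsilon>0$ and $E=1_{[1+\varepsilon,\infty)}(yy^*)$. We show that $E$ has finite rank. Choose a compact $k$ with $\|y-k\|^2<1+\varepsilon$. If $E$ had infinite rank, take an orthonormal sequence $(h_i)$ in $\operatorname{ran}E$. Then $\|y^*h_i\|^2=\langle yy^*h_i,h_i\rangle\ge1+\varepsilon$, so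
$$\|(y-k)^*h_i\|\ge\|y^*h_i\|-\|k^*h_i\|\ge(1+\varepsilon)^{1/2}-\|k^*h_i\| .$$
Since $k^*$ is compact and $h_i\to0$ weakly, $\|k^*h_i\|\to0$. Hence $\|y-k\|\ge(1+\varepsilon)^{1/2}$, a contradiction. So $KE$ has finite rank. On the part of the spectrum of $yy^*$ below $1+\varepsilon$ the function $(t-1)_+$ is at most $\varepsilon$, so $\|K-KE\|\le\varepsilon$. Thus $K$ is a norm limit of finite-rank operators.

(2) From $t\le 1+(t-1)_+$ for real $t$ we get $yy^*\le1+K$, that is, $Z\ge0$. The adjoint is $\tilde y^*h=(y^*h,Z^{1/2}h)$, so $\tilde y\tilde y^*=yy^*+Z=1+K$.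

(3) Since $PQ=0$, $P(1+K)Q=PKQ$. Also $\|Q\tilde y\|^2=\|Q\tilde y\tilde y^*Q\|=\|Q+QKQ\|\le1+\|QK\|$. As $K$ is self-adjoint, $\|QK\|=\|KQ\|$. The image of the unit ball under the compact operator $K$ is relatively compact, and $1-P_M\to0$ strongly with norms $\le1$, hence uniformly on compact sets. So $\|(1-P_M)K\|\to0$. $\square$

Three examples, checked by multiplying out.

- $y=\operatorname{diag}(2,1,1,\dots)$. Here $K=\operatorname{diag}(3,0,0,\dots)$ and $Z=0$, so $\tilde y=[y,0]$.
- $y=\operatorname{diag}(1,\tfrac12,1,\tfrac12,\dots)$. Here $K=0$ and $Z=\operatorname{diag}(0,\tfrac34,0,\tfrac34,\dots)$.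
- $y=\tfrac12(1+S^*)$, where $Se_n=e_{n+1}$. Since $S^*S=1$, we get $yy^*=\tfrac14(1+S^*)(1+S)=\tfrac14(2+S+S^*)$. As $\|y\|\le1$, $K=0$ and $Z=\tfrac14(2-S-S^*)$. The distance is $1$: it is at most $\|y\|\le 1$, and for the unit vectors $h_N=N^{-1/2}\sum_{i=N+1}^{2N}e_i$, which tend weakly to $0$, one has $\|yh_N-h_N\|=\tfrac12\|(S^*-1)h_N\|=\tfrac12\sqrt{2/N}\to0$. So $\|(y-k)h_N\|\to1$ for each compact $k$.

What the row is for: we shall be given a convex set of compact operators with a noncompact limit point $y$, and we shall need norm bounds with constant exactly $1$ for certain combinations of its points. Part 3 of Lemma 1 says that $\tilde y$ has almost no interaction between the first $M$ coordinates of its range and the remaining ones. The operator $y$ itself need not have this property. A bound for a row is also a bound for its first entry, so nothing is lost by passing from $y$ to $\tilde y$.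

## 2. Fixed points and weak compactness in $K(H)$

Let $H$ be an infinite-dimensional Hilbert space.

**Definition.** Let $C$ be a nonempty closed bounded convex subset of a Banach space. A map $T:C\to C$ is *nonexpansive* if $\|Tx-Tx'\|\le\|x-x'\|$ for all $x,x'\in C$. The set $C$ has the *fixed point property* (FPP) if every nonexpansive $T:C\to C$ has a fixed point.

A norm-compact $C$ has the FPP, by Schauder's theorem. In $c_0$ the set $\{x:0\le x_n\le1\}$ does not have it: $x\mapsto(1,x_1,x_2,\dots)$ is an isometry of this set into itself, and a fixed point would be the constant sequence $1$, which is not in $c_0$.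

The thesis "Fixed Point Properties For $c_0$-Like Spaces" poses, as an open question, whether in $K(H)$ the FPP of a closed bounded convex set is the same thing as weak compactness. Two results are recorded next to the question. M. Besbes: every weakly compact convex subset of $K(H)$ has the FPP. Dowling and Randrianantoanina (1999): every nonreflexive subspace of $K(H)$ contains some nonempty closed bounded convex set that fails the FPP. The question asks for more than the second result, since one must produce a fixed-point-free map on a *prescribed* set.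

**Theorem 1.** Let $C\subset K(H)$ be nonempty, closed, bounded, convex and not weakly compact. Then there is a nonexpansive $T:C\to C$ without a fixed point.

Together with Besbes' theorem this answers the question affirmatively:

**Answer.** A nonempty closed bounded convex subset of $K(H)$ has the FPP if and only if it is weakly compact.

We use the following textbook facts.

1. A closed convex set is weakly closed. By the Eberlein–Šmulian theorem, a weakly closed set is weakly compact if and only if each sequence in it has a weakly convergent subsequence. Mazur's theorem: if $k_n\to0$ weakly, then for each $M$ the norm-closure of $\operatorname{conv}\{k_n:n\ge M\}$ contains $0$.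
2. The weak operator topology (WOT) on $B(H_0)$ is given by $x_n\to x$ iff $\langle x_nh,g\rangle\to\langle xh,g\rangle$ for all $h,g$. For instance, $P_n\to1$ in the WOT. As $H_0$ is separable, closed balls of $B(H_0)$ are WOT-compact and metrizable.
3. $K(H_0)^*$ is the trace class, acting by $k\mapsto\operatorname{tr}(kt)$, and finite-rank $t$ are dense in it. For finite-rank $t$, $\operatorname{tr}(kt)$ is a finite sum of terms $\langle kh,g\rangle$. Hence a *bounded* sequence in $K(H_0)$ which converges in the WOT to an element of $K(H_0)$ converges weakly.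

## 3. The shift on a subset of $c_0$

Identify $c_0$ with the diagonal compact operators on $H_0=\ell_2$. Consider
$$C=\{x\in c_0:\ 1=x_1\ge x_2\ge x_3\ge\dots\to0\},$$
a closed bounded convex set. It contains $P_n=(1,\dots,1,0,0,\dots)$. It is not weakly compact: any weak cluster point of $(P_n)$ would have all coordinates equal to $1$. The shift
$$Tx=(1,x_1,x_2,\dots)$$
is an isometry from $C$ to $C$ with no fixed point.

We rewrite this map so that it can be copied. For $x\in C$ put $t_j=x_j-x_{j+1}\ge0$. Then $\sum_jt_j=1$ and $x=\sum_jt_jP_j$. So $C$ consists of infinite convex combinations of the points $z_j=P_j$, and $x_n=\sum_{j\ge n}t_j$ is a tail sum of the weights. The map $T$ sends $x$ to the combination whose tail sums are $A_1=1$ and $A_{n+1}=x_n$. In terms of tail sums,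
$$Tx=\sum_{n\ge1}A_n(z_n-z_{n-1}),\qquad z_0=0,$$
and $T$ is nonexpansive because $z_n-z_{n-1}$ is the $n$-th coordinate unit vector, so that
$$\Big\|\sum_{n\le N}a_n(z_n-z_{n-1})\Big\|=\max_{n\le N}|a_n| .$$

There is room in this example. Let $c_n\in(0,1)$ be increasing and replace $T$ by $x\mapsto(1,c_1x_1,c_2x_2,c_3x_3,\dots)$.

- *All $c_n$ equal to one $c<1$.* The map is $x\mapsto(1,cx_1,cx_2,\dots)$, and it has the fixed point $(1,c,c^2,\dots)\in C$. So a uniform gain is too much. (This map is still a self-map of $C$, since $1\ge cx_1\ge cx_2\ge\dots\to0$.)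
- *$c_n=1-\delta_n$ with $\sum\delta_n<\infty$.* For $x$ in the range of $T$ we are no longer guaranteed monotone coordinates, so we use $A_1=1$, $A_{n+1}=\min\{A_n,c_nx_n\}$ for the new tail sums, which form an element of $C$ again. A fixed point would satisfy $x_{n+1}=\min\{x_n,c_nx_n\}=c_nx_n$, hence $x_{n+1}=c_1\cdots c_n$, which has a positive limit. This is impossible in $c_0$, so there is no fixed point.

In the second version the coordinate $A_{n+1}$ has Lipschitz constant $c_n<1$. At each finite stage there is a strict gain over nonexpansiveness, and still there is no fixed point. This is the version we shall copy. We fix, once and for all,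
$$\delta_n=2^{-n-3},\quad c_n=1-\delta_n\ (n\ge1),\qquad \gamma_1=0,\quad\gamma_{n+1}=c_n . \tag{1}$$
So $\sum_n\delta_n=\tfrac18$ and $0=\gamma_1<\gamma_2<\gamma_3<\dots<1$. The value $\gamma_1=0$ reflects that $A_1$ is the constant $1$.

## 4. A noncompact limit of points of $C$

Let $C$ be as in Theorem 1. The purpose of this section is to find in $C$ a substitute for the points $P_n$ of Section 3.

**Step 1 (a separable subspace and a WOT limit).** We produce the operator $y$. By the Eberlein–Šmulian theorem there is a sequence $(x_n)$ in $C$ with no subsequence weakly convergent in $K(H)$. Compact operators have separable range, so some separable infinite-dimensional closed subspace $H_0\subset H$ contains the ranges of all $x_n$ and $x_n^*$. Since $\ker x_n=(\operatorname{ran}x_n^*)^\perp\supset H_0^\perp$, the operator $x_n$ vanishes on $H_0^\perp$, and it maps $H_0$ to $H_0$. We identify $B(H_0)$ with the operators on $H$ that vanish on $H_0^\perp$ and have range in $H_0$. Norms are preserved, and $x_n\in K(H_0)\subset K(H)$. By fact 2 we pass to a subsequence with $x_n\to y\in B(H_0)$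 in the WOT.

**Step 2 (normalization).** We make $\operatorname{dist}(y,K(H_0))=1$. If $y$ were compact, fact 3 would give $x_n\to y$ weakly in $K(H_0)$. Functionals on $K(H)$ restrict to $K(H_0)$, so also $x_n\to y$ weakly in $K(H)$, contrary to the choice of $(x_n)$. So $y\notin K(H_0)$, and since $K(H_0)$ is closed, $\operatorname{dist}(y,K(H_0))>0$. Theorem 1 is invariant under scaling: if $T$ is a nonexpansive fixed-point-free self-map of $sC$ with $s>0$, then $x\mapsto s^{-1}T(sx)$ is one of $C$. So we assume $\operatorname{dist}(y,K(H_0))=1$. The notation $K,Z,\tilde y$ of Section 1 now refers to this $y$, with a fixed orthonormal basis of $H_0$ and projections $P_m$.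

**Lemma 2.** For each $\varepsilon\in(0,1)$ the projection $E=1_{[(1-\varepsilon)^2,\infty)}(y^*y)$ has infinite rank, and $\|yu\|\ge(1-\varepsilon)\|u\|$ for $u\in\operatorname{ran}E$.

**Proof.** For $u\in\operatorname{ran}E$, $\|yu\|^2=\langle y^*yu,u\rangle\ge(1-\varepsilon)^2\|u\|^2$. If $E$ had finite rank, $yE$ would be compact, while $\|y-yE\|^2=\|(1-E)y^*y(1-E)\|\le(1-\varepsilon)^2<1$. This contradicts $\operatorname{dist}(y,K(H_0))=1$. $\square$

**Lemma 3.** For all $M\in\mathbb N$ and $\eta>0$ there are $z\in\operatorname{conv}\{x_n\}\subset C\cap K(H_0)$ and $f\in\operatorname{conv}\{P_m:m\ge M\}$ with $\|z-fy\|<\eta$.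

**Proof.** Put $k_n=x_n-P_ny\in K(H_0)$. Both $x_n$ and $P_ny$ tend to $y$ in the WOT, so the bounded sequence $(k_n)$ is WOT-null, hence weakly null by fact 3. By Mazur's theorem some finite convex combination $\sum_{n\ge M}\lambda_nk_n$ has norm $<\eta$. Put $z=\sum\lambda_nx_n$ and $f=\sum\lambda_nP_n$. Then $z-fy=\sum\lambda_nk_n$. $\square$

An operator $f\in\operatorname{conv}\{P_m:m\ge M\}$ has finite rank, is diagonal in the fixed basis, and satisfies
$$0\le f\le1,\qquad fP_M=P_Mf=P_M . \tag{2}$$

So the points $P_n$ of Section 3 are replaced by points $z\in C$ close to $fy$, with $f$ a soft version of $P_n$. To read off tail sums we shall use unit vectors $u_n$ with $\|yu_n\|\approx1$.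

## 5. Two attempts with $y$ in place of $\tilde y$

Suppose we choose $z_n=f_ny+w_n$ with $w_n$ small, as in Lemma 3. To copy Section 3 we need
$$\Big\|\sum_{n\le N}a_n(z_n-z_{n-1})\Big\|\le1\quad\text{whenever }|a_n|\le\gamma_n\text{ for all }n,\qquad z_0=0. \tag{3}$$

**Attempt 1 (sum the errors).** Choose $M_n$ so large that $f_{n-1}\le P_{M_n}$; then $f_{n-1}\le P_{M_n}\le f_n$. With $f_0=0$, the operator $\sum_{n\le N}a_n(f_n-f_{n-1})$ is diagonal. Each diagonal entry is $\sum_na_nd_n$ with $d_n\ge0$ and $\sum_n d_n\le1$, so its norm is at most $\max|a_n|$. Hence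
$$\Big\|\sum_{n\le N}a_n(z_n-z_{n-1})\Big\|\le\max_{n\le N}|a_n|\,\|y\|+2\sum_{n\le N}\|w_n\| .$$
This is not (3). The norm $\|y\|$ may exceed $1$. Even if $\|y\|=1$, the first term can be as close to $1$ as we like, because $\gamma_n\to1$, and the error term is then not absorbed. Section 3 showed that we should not bound the $\gamma_n$ away from $1$. So a Lipschitz constant slightly above $1$ is easy in the case $\|y\|=1$, but the constant $1$ is not.

**Attempt 2 (an induction that keeps a strict inequality).** At stage $N$ only $\gamma_1,\dots,\gamma_{N+1}$ are involved, all of them $<1$, and there may be room to choose the next error after seeing how much room is left. At stage $N$ the next point is unknown, but it will be close to $fy$ with $f=1$ on a long initial segment; in the relevant part of the space it looks like $y$. So one tries to carry along the hypothesis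
$$\sup_a\Big\|\sum_{n\le N}a_n(z_n-z_{n-1})+a_{N+1}(y-z_N)\Big\|<1 ,$$
the supremum being over $|a_n|\le\gamma_n$. Write $X=\sum_{n\le N}a_n(z_n-z_{n-1})-a_{N+1}z_N$, a compact operator, and $\alpha=a_{N+1}$. If $z_{N+1}=fy$ exactly, the operator to be bounded at the next stage is
$$X+(a_{N+1}-a_{N+2})fy+a_{N+2}y=X+\theta y,\qquad\theta=a_{N+1}f+a_{N+2}(1-f).$$
Let $P=P_M$, $Q=1-P$, where $f\in\operatorname{conv}\{P_m:m\ge M\}$, and let $Y=X+\theta y$. By (2), $P\theta=\alpha P$. So $PY=P(X+\alpha y)$ has norm bounded by the hypothesis, strictly below $1$. The other part is $QY=QX+\theta Qy$. Here $\|QX\|$ is small for large $M$, $\|\theta\|\le\gamma_{N+2}<1$, and $\|Qy\|^2=\|Qyy^*Q\|\le1+\|QK\|$ is at most a little more than $1$. So $QY$ is also strictly below $1$ in norm. It remains to see that the two parts do not interact, that is, that $PYY^*Q$ is small. Of its four terms, those containing $X$ are small because $X$ is compact. The fourth is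
$$\alpha\,P\,yy^*\,Q\,\theta ,$$
and here the argument stops. Take $y=\tfrac12(1+S^*)$ from Section 1. Then $yy^*=\tfrac14(2+S+S^*)$, so $\langle yy^*e_{M+1},e_M\rangle=\tfrac14$ and $\|P_Myy^*(1-P_M)\|=\tfrac14$ for every $M$. With $f=P_M$ we have $Q\theta=a_{N+2}Q$, and the fourth term has norm $|a_{N+1}a_{N+2}|/4$, however large $M$ is. Two diagonal blocks of norm close to $1$ together with an off-diagonal block of this size give no bound by $1$.

The obstruction is that $yy^*$ is not diagonal modulo compact operators. For $\tilde y$ it is: by Lemma 1 the corresponding term is $\alpha PKQ\theta$, and this tends to $0$. So we run the same induction with $\tilde y$ in place of $y$, and with rows $\tilde z_n$ whose first entry is $z_n$. The second entry of $\tilde z_n$ is ours to choose; we take $f_nZ^{1/2}$, so that $\tilde z_n$ is close to $f_n\tilde y$.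

## 6. The sequence $(z_n)$ and its norm estimate with constant one

**Proposition 1.** There are points $z_n\in C\cap K(H_0)$ and unit vectors $u_n,v_n\in H_0$ ($n\ge1$) such that, with $z_0=0$:

* (D1) $(u_n)$ is orthonormal, and $\|z_ju_n\|\le\delta_n$ for $1\le j<n$.
* (D2) $\operatorname{Re}\langle z_ju_n,v_n\rangle\ge1-\delta_n$ for all $j\ge n$.
* (E) If $a_n$ are real with $|a_n|\le\gamma_n$ for all $n$, then $\big\|\sum_{n=1}^Na_n(z_n-z_{n-1})\big\|\le1$ for all $N$.

In the model of Section 3, $z_n=P_n$ and $u_n=v_n=e_n$; there $\langle z_ju_n,v_n\rangle$ is $0$ for $j<n$ and $1$ for $j\ge n$.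

**Proof.** Together with $u_n,v_n,z_n$ we construct integers $M_n$ and operators $f_n\in\operatorname{conv}\{P_m:m\ge M_n\}$. Write
$$w_n=z_n-f_ny,\qquad\tilde z_n=[\,z_n,\;f_nZ^{1/2}\,]=f_n\tilde y+[\,w_n,0\,],\qquad\tilde z_0=0 . \tag{4}$$
The row $\tilde z_n:H_0\oplus H_0\to H_0$ is compact, because $z_n$ is compact and $f_n$ has finite rank. For $N\ge0$ and $a=(a_1,\dots,a_{N+1})$ in the compact box of real vectors with $|a_n|\le\gamma_n$, put
$$X_N(a)=\sum_{n=1}^Na_n(\tilde z_n-\tilde z_{n-1})-a_{N+1}\tilde z_N .$$
The induction hypothesis is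
$$\textbf{(H}_N\textbf{)}\qquad\sup_a\|X_N(a)+a_{N+1}\tilde y\|<1 .$$
(H$_0$) holds: $X_0=0$, and $a_1=0$ since $\gamma_1=0$. Now suppose that everything with index $\le N$ is constructed and that (H$_N$) holds. Write $n_0=N+1$ for the index to be treated.

**Step 1 (choice of $u_{n_0},v_{n_0}$).** This step secures (D1), and prepares (D2) by making $\|yu_{n_0}\|$ close to $1$. For $m\in\mathbb N$ let $F$ be the projection onto the finite-dimensional space $\operatorname{span}(P_mH_0\cup\{u_1,\dots,u_N\})$. As $F\ge P_m$, we have $1-F=(1-P_m)(1-F)$. So for $j\le N$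
$$\|z_j(1-F)\|\le\|z_j(1-P_m)\|=\|(1-P_m)z_j^*\|\to0\qquad(m\to\infty),$$
because $z_j^*$ is compact. Fix $m$ so large that $\|z_j(1-F)\|\le\delta_{n_0}$ for all $j\le N$. By Lemma 2 with $\varepsilon=\delta_{n_0}/2$, the space $\operatorname{ran}E$ is infinite-dimensional, and $\ker F$ has finite codimension. Hence there is a unit vector $u_{n_0}\in\ker F\cap\operatorname{ran}E$, and
$$\|yu_{n_0}\|\ge1-\delta_{n_0}/2 . \tag{5}$$
Put $v_{n_0}=yu_{n_0}/\|yu_{n_0}\|$. As $u_{n_0}\in\ker F$, it is orthogonal to $u_1,\dots,u_N$, and $\|z_ju_{n_0}\|=\|z_j(1-F)u_{n_0}\|\le\delta_{n_0}$ for $j\le N$. This is (D1) for $n=n_0$.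

**Step 2 (choice of $M_{n_0}$).** This step cuts the space so far out that everything constructed so far is almost invisible beyond the cut. Let
$$r=\sup_a\|X_N(a)+a_{N+1}\tilde y\|^2<1,\quad\gamma=\gamma_{N+2}<1,\quad B=\sup_a\|X_N(a)\|<\infty,\quad L=B+\|\tilde y\|+2 .$$
As $\varepsilon\to0$, the quantity $\max\{r,(\varepsilon+\gamma\sqrt{1+\varepsilon})^2\}+L\varepsilon$ tends to $\max\{r,\gamma^2\}<1$. So we can choose $\varepsilon\in(0,1)$ and $\rho\ge0$ with
$$\rho^2:=\max\{r,(\varepsilon+\gamma\sqrt{1+\varepsilon})^2\}+L\varepsilon<1 . \tag{6}$$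
The sets $\{X_N(a)\}$ and $\{\tilde yX_N(a)^*\}$ are continuous images of a compact box, hence norm-compact sets of compact operators into $H_0$. For a single compact operator $S$ into $H_0$ we have $\|(1-P_M)S\|\to0$ as $M\to\infty$, as in the proof of Lemma 1. The convergence is uniform on a norm-compact set of such $S$: take a finite $\varepsilon/2$-net $S_1,\dots,S_k$ and $M$ with $\|(1-P_M)S_i\|\le\varepsilon/2$ for all $i$. Then $\|(1-P_M)S\|\le\varepsilon$ on the whole set since $\|1-P_M\|\le1$, and the same holds for all larger $M$. So for all large $M$, with $P=P_M$ and $Q=1-P$,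
$$\|QX_N(a)\|\le\varepsilon,\qquad\|Q\tilde yX_N(a)^*\|\le\varepsilon,\qquad\|QK\|\le\varepsilon\qquad\text{for all }a. \tag{7}$$
Fix $M=M_{n_0}$ such that (7) holds and also
$$\|y\|\,\|(1-P_M)v_n\|\le\delta_n/4\qquad\text{for all }n\le N+1, \tag{8}$$
which is possible as these are finitely many vectors.

**Step 3 (the block estimate).** This step bounds what the next stage will produce, up to the error $w_{n_0}$.

**Claim.** For all $a$ in the box, all real $a_{N+2}$ with $|a_{N+2}|\le\gamma$ and all $f\in\operatorname{conv}\{P_m:m\ge M\}$, the operator $\theta=a_{N+1}f+a_{N+2}(1-f)$ satisfies $\|X_N(a)+\theta\tilde y\|\le\rho$.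

Write $X=X_N(a)$, $\alpha=a_{N+1}$ and $Y=X+\theta\tilde y$. The operator $\theta$ is diagonal and self-adjoint, and it commutes with $P$ and $Q$. By (2), $\theta P=P\theta=\alpha P$. The diagonal entries of $f$ lie in $[0,1]$, so those of $\theta$ are convex combinations of $a_{N+1}$ and $a_{N+2}$. Hence $\|\theta\|\le\max\{\gamma_{N+1},\gamma_{N+2}\}=\gamma<1$. Also $|\alpha|<1$.

*The $P$ part.* $PY=PX+\alpha P\tilde y=P(X+\alpha\tilde y)$, so $\|PY\|^2\le r$.

*The $Q$ part.* $QY=QX+\theta Q\tilde y$. By Lemma 1 and (7), $\|Q\tilde y\|^2\le1+\varepsilon$. So $\|QY\|\le\varepsilon+\gamma\sqrt{1+\varepsilon}$.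

*The interaction.* We have $YY^*=XX^*+X\tilde y^*\theta+\theta\tilde yX^*+\theta\tilde y\tilde y^*\theta$ with $\tilde y\tilde y^*=1+K$. Multiplying by $P$ on the left and by $Q$ on the right, and using $P\theta=\alpha P$ and $\theta Q=Q\theta$,
$$PYY^*Q=PXX^*Q+PX\tilde y^*Q\,\theta+\alpha P\tilde yX^*Q+\alpha P(1+K)Q\,\theta ,$$
where $P(1+K)Q=PKQ$. Now $\|X^*Q\|=\|QX\|\le\varepsilon$, $\|X\tilde y^*Q\|=\|Q\tilde yX^*\|\le\varepsilon$ and $\|KQ\|=\|QK\|\le\varepsilon$ by (7). So the four terms have norms at most $B\varepsilon$, $\varepsilon$, $\|\tilde y\|\varepsilon$ and $\varepsilon$, and $\|PYY^*Q\|\le L\varepsilon$.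

*Assembly.* Write
$$YY^*=(PYY^*P+QYY^*Q)+(PYY^*Q+QYY^*P) .$$
The first bracket is block diagonal with norm $\max\{\|PY\|^2,\|QY\|^2\}$. The second is block off-diagonal with norm $\|PYY^*Q\|$, as $QYY^*P=(PYY^*Q)^*$. By (6), $\|Y\|^2=\|YY^*\|\le\rho^2$. This proves the claim.

**Step 4 (choice of $f_{n_0},z_{n_0}$, and (H$_{N+1}$)).** This step picks the new point of $C$ with an error small compared to the room that is left. Choose $\eta>0$ with $\eta\le\delta_{N+1}/4$ and $\rho+2\eta<1$. By Lemma 3 choose $f=f_{N+1}\in\operatorname{conv}\{P_m:m\ge M_{N+1}\}$ and $z_{N+1}\in C\cap K(H_0)$ with $\|w_{N+1}\|\le\eta$. Let $a=(a_1,\dots,a_{N+2})$ be in the box for $N+1$. From the definition of $X_{N+1}$, where $X_N$ is evaluated at $(a_1,\dots,a_{N+1})$,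
$$X_{N+1}=\sum_{n=1}^{N}a_n(\tilde z_n-\tilde z_{n-1})+a_{N+1}(\tilde z_{N+1}-\tilde z_N)-a_{N+2}\tilde z_{N+1}=X_N+(a_{N+1}-a_{N+2})\tilde z_{N+1} .$$
Insert $\tilde z_{N+1}=f\tilde y+[w_{N+1},0]$ and add $a_{N+2}\tilde y$. Since $(a_{N+1}-a_{N+2})f+a_{N+2}=\theta$,
$$X_{N+1}+a_{N+2}\tilde y=X_N+\theta\tilde y+(a_{N+1}-a_{N+2})[w_{N+1},0] .$$
By the claim and $|a_{N+1}-a_{N+2}|\le2$ the norm is at most $\rho+2\eta<1$, a bound independent of $a$. This is (H$_{N+1}$), and the induction goes on.

**Step 5 (verification of (D2)).** Let $n\le j$. We check that $z_ju_n$ is almost $yu_n$ when tested against $v_n$. By (2), $(1-f_j)P_{M_j}=0$, so $1-f_j=(1-f_j)(1-P_{M_j})$ and $\|(1-f_j)v_n\|\le\|(1-P_{M_j})v_n\|$. Since $n\le j$, (8) at the stage where $M_j$ was chosen gives $\|y\|\,\|(1-f_j)v_n\|\le\delta_n/4$. (Note that $v_j$ was chosen before $M_j$, so $n=j$ is included.) Also $\|w_j\|\le\delta_j/4\le\delta_n/4$. With $z_j=f_jy+w_j$, $f_j$ self-adjoint and $\langle yu_n,v_n\rangle=\|yu_n\|$,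
$$\operatorname{Re}\langle z_ju_n,v_n\rangle=\|yu_n\|-\operatorname{Re}\langle yu_n,(1-f_j)v_n\rangle+\operatorname{Re}\langle w_ju_n,v_n\rangle\ge\Big(1-\frac{\delta_n}2\Big)-\frac{\delta_n}4-\frac{\delta_n}4=1-\delta_n ,$$
where (5) was used for the first term.

**Step 6 (verification of (E)).** We return from rows to operators. Let $|a_n|\le\gamma_n$. Apply (H$_N$) to $(a_1,\dots,a_N,0)$: the row $X_N(a_1,\dots,a_N,0)=\sum_{n\le N}a_n(\tilde z_n-\tilde z_{n-1})$ has norm $<1$. Its first entry is $\sum_{n\le N}a_n(z_n-z_{n-1})$, and the norm of an entry of a row is at most the norm of the row. The embedding $B(H_0)\subset B(H)$ preserves norms. $\square$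

The value $\gamma_1=0$ matters: it is what starts the induction. For $y=\operatorname{diag}(2,1,1,\dots)$ the large entry of $y$ lies inside the first cut $P_{M_1}$ and enters only with the coefficient $a_1=0$.

## 7. The nonexpansive map without fixed point

We now prove Theorem 1, using only Proposition 1 and the constants (1). Let
$$\tau(t)=\min\{\max\{t,0\},1\},\qquad\psi_n(x)=\operatorname{Re}\langle xu_n,v_n\rangle\quad(x\in K(H)).$$
If $x=\sum t_jz_j$ is an infinite convex combination, (D1) and (D2) say that $\psi_n(x)$ is about the tail sum $\sum_{j\ge n}t_j$, as in Section 3. A general point of $C$ need not be such a combination, so the new tail sums are defined in a way that makes them decreasing and $[0,1]$-valued on all of $C$: for $x\in C$,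
$$A_1(x)=1,\qquad A_{n+1}(x)=\min\{A_n(x),\,c_n\tau(\psi_n(x))\}\quad(n\ge1),$$
or equivalently $A_{n+1}(x)=\min\{1,\min_{1\le k\le n}c_k\tau(\psi_k(x))\}$.

**Step 1 (properties of $A_n$).** We record what makes $T$ well defined and nonexpansive. Clearly $1=A_1\ge A_2\ge\dots\ge0$. Next, $A_n(x)\to0$ for each $x\in C$: since $(u_n)$ is orthonormal and $x$ is compact,
$$A_{n+1}(x)\le c_n\tau(\psi_n(x))\le|\psi_n(x)|\le\|xu_n\|\to0 .$$
Finally,
$$|A_n(x)-A_n(x')|\le\gamma_n\|x-x'\|\qquad(x,x'\in C,\ n\ge1). \tag{9}$$
For $n=1$ both sides are $0$. For the index $n+1$ with $n\ge1$: $\psi_k$ is $1$-Lipschitz because $u_k,v_k$ are unit vectors, and $\tau$ is $1$-Lipschitz. So $c_k\tau\circ\psi_k$ has Lipschitz constant $c_k\le c_n=\gamma_{n+1}$ for $k\le n$, and a minimum of finitely many functions with constant $\gamma_{n+1}$ has constant $\gamma_{n+1}$.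

**Step 2 (definition of $T$).** We turn tail sums into a point of $C$. Put $t_j(x)=A_j(x)-A_{j+1}(x)\ge0$. As $A_n(x)\to0$,
$$\sum_{j\ge n}t_j(x)=A_n(x),\qquad\sum_{j\ge1}t_j(x)=1 .$$
Define
$$Tx=\sum_{j=1}^\infty t_j(x)z_j .$$
The series converges absolutely because $C$ is bounded. For large $N$ the number $\sum_{j\le N}t_j(x)$ is positive and the normalized partial sums $\big(\sum_{j\le N}t_j\big)^{-1}\sum_{j\le N}t_jz_j$ are in $C$. They converge to $Tx$, and $C$ is closed, so $Tx\in C$.

**Step 3 ($T$ is nonexpansive).** Here (E) is used. Let $s=\|x-x'\|>0$ and $a_n=A_n(x)-A_n(x')$. By (9), $|a_n|\le\gamma_ns$. Since $t_j(x)-t_j(x')=a_j-a_{j+1}$ and $z_0=0$,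
$$\sum_{j=1}^N\big(t_j(x)-t_j(x')\big)z_j=\sum_{j=1}^Na_jz_j-\sum_{j=2}^{N+1}a_jz_{j-1}=\sum_{n=1}^Na_n(z_n-z_{n-1})-a_{N+1}z_N .$$
By (E) applied to the numbers $a_n/s$, the sum on the right has norm at most $s$. As $a_{N+1}\to0$ and $(z_N)$ is bounded, $a_{N+1}z_N\to0$. Letting $N\to\infty$ we get $\|Tx-Tx'\|\le s$.

**Step 4 ($T$ has no fixed point).** We show that at a fixed point the tail sums could not tend to $0$. Suppose $x=Tx=\sum_jt_jz_j$ with $t_j=t_j(x)$, and write $A_n=A_n(x)$. For $j<n$, (D1) gives $\psi_n(z_j)\ge-\|z_ju_n\|\ge-\delta_n$; for $j\ge n$, (D2) gives $\psi_n(z_j)\ge1-\delta_n$. Since $\sum_{j<n}t_j=1-A_n$ and $\sum_{j\ge n}t_j=A_n$,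
$$\psi_n(x)\ge-\delta_n(1-A_n)+(1-\delta_n)A_n=A_n-\delta_n .$$
The function $\tau$ is increasing, and $\tau(t)\ge t$ for $t\le1$. As $A_n-\delta_n\le1$, it follows that $\tau(\psi_n(x))\ge A_n-\delta_n$. Since $\tau\le1$,
$$c_n\tau(\psi_n(x))=\tau(\psi_n(x))-\delta_n\tau(\psi_n(x))\ge A_n-2\delta_n .$$
Hence $A_{n+1}=\min\{A_n,c_n\tau(\psi_n(x))\}\ge A_n-2\delta_n$ for all $n$. As $A_1=1$,
$$A_n\ge1-2\sum_k\delta_k=\tfrac34\qquad\text{for all }n,$$
which contradicts $A_n\to0$. This proves Theorem 1, and with Besbes' theorem the Answer of Section 2. $\blacksquare$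

## 8. C\*-algebras in which FPP and weak compactness coincide

This section is a complement to the Answer. It determines the complex C\*-algebras in which the same equivalence holds. Spectra $\sigma(a)$ are taken in the unitization if $A$ has no unit. If $g$ is continuous on $\sigma(a)$ with $a$ self-adjoint, and $g(0)=0$ in case $0\in\sigma(a)$, then $g(a)\in A$. The space $c$ is the real Banach space of convergent real sequences with the supremum norm.

**Theorem 2.** For a complex C\*-algebra $A\ne0$ the following are equivalent.

* (i) $A$ is \*-isomorphic to a C\*-subalgebra of $K(H)$ for some Hilbert space $H$.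
* (ii) A nonempty closed bounded convex $C\subset A$ has the FPP if and only if it is weakly compact.
* (iii) Every nonempty closed bounded convex $C\subset A$ with the FPP is weakly compact.
* (iv) $A$ contains no real-linear isometric copy of the real space $c$.
* (v) For every self-adjoint $a\in A$, $\sigma(a)$ has no nonzero limit point.

For instance, complex $c_0$ satisfies (v). The algebra of complex convergent sequences does not: the element $(1+\tfrac1n)_n$ has spectrum $\{1+\tfrac1n\}\cup\{1\}$, with limit point $1$. Neither does $C[0,1]$, since the function $t\mapsto t$ has spectrum $[0,1]$.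

**(i)⇒(ii).** A \*-isomorphism of C\*-algebras is isometric, and we may enlarge $H$ to be infinite-dimensional. By the Hahn–Banach theorem the weak topology of a closed subspace is the restriction of the weak topology of the whole space, so weak compactness of $C$ is the same in $A$ and in $K(H)$. Apply Besbes' theorem and Theorem 1.

**(ii)⇒(iii).** This is part of (ii).

**(iii)⇒(iv).** It suffices to find in $c$ a nonempty closed bounded convex set $W$ which has the FPP and is not weakly compact. Indeed, let $J:c\to A$ be a real-linear isometry. Then $J(W)$ is closed, bounded and convex, and it has the FPP. The weak topology of $A$ is the same for $A$ as a complex space and as a real space, and it restricts to the weak topology of the real subspace $J(c)$, so $J(W)$ is not weakly compact. This would contradict (iii). Let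
$$W=\{x:\ 1\ge x_1\ge x_2\ge\dots\ge0\}\subset c .$$

**Step 1 ($W$ is not weakly compact).** $W$ is closed, bounded and convex, and it contains $s_n=(1,\dots,1,0,0,\dots)$ with $n$ ones. By coordinates, the only possible weak cluster point of $(s_n)$ is $\mathbf 1=(1,1,\dots)$. But the bounded functional $x\mapsto\lim x$ is $0$ at each $s_n$ and $1$ at $\mathbf 1$. So $(s_n)$ has no weak cluster point.

The set $W$ is like the set of Section 3, except that $\mathbf 1$, the limit that was missing there, now belongs to the set.

**Step 2 (reduction to the cube).** We replace $W$ by a set of simpler shape. Define $R:[0,1]^{\mathbb N}\to W$ by $(Rx)_n=\min_{k\le n}x_k$. It is nonexpansive for $\|\cdot\|_\infty$ and is the identity on $W$. If $T:W\to W$ is nonexpansive, so is $S=TR:[0,1]^{\mathbb N}\to W\subset[0,1]^{\mathbb N}$. A fixed point $x$ of $S$ lies in $W$, hence $Rx=x$ and $Tx=x$. So it suffices that every $\|\cdot\|_\infty$-nonexpansive $S:[0,1]^{\mathbb N}\to[0,1]^{\mathbb N}$ has a fixed point.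

**Step 3 (a minimal invariant box).** We find a smallest candidate. Call the sets $\prod_i[p_i,q_i]\subset[0,1]^{\mathbb N}$ with $p_i\le q_i$ *boxes*. A nonempty intersection of boxes is a box. The intersection of a closed ball $B(x,\lambda)$ with $[0,1]^{\mathbb N}$ is a box or empty. Boxes are compact in the product topology, so a chain of nonempty $S$-invariant boxes has nonempty intersection, which is again an $S$-invariant box. By Zorn's lemma there is a minimal $S$-invariant box $D=\prod_i[p_i,q_i]$. Let $d=\sup_i(q_i-p_i)=\operatorname{diam}D$. The smallest box $D'$ containing $S(D)$ is contained in $D$, and $S(D')\subset S(D)\subset D'$. So by minimality $D'=D$.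

**Step 4 ($D$ is a point).** Let $D''=D\cap\bigcap_{x\in D}B(x,d/2)$. The center $\big(\tfrac12(p_i+q_i)\big)_i$ of $D$ belongs to $D''$, so $D''$ is a box. It is $S$-invariant: let $z\in D''$. For $x\in D$, $\|Sz-Sx\|\le\|z-x\|\le d/2$, so $S(D)\subset B(Sz,d/2)$. The set $B(Sz,d/2)\cap[0,1]^{\mathbb N}$ is a box containing $S(D)$, so it contains $D'=D$. Thus $\|Sz-x\|\le d/2$ for all $x\in D$, and $Sz\in D$. That is, $Sz\in D''$. By minimality $D''=D$. So any two points of $D$ have distance at most $d/2$, whence $d\le d/2$ and $d=0$. The single point of $D$ is fixed by $S$. $\square$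

**(iv)⇒(v).** Suppose $\sigma(a)$ has a nonzero limit point $t_0$ for some self-adjoint $a\in A$; we build a copy of $c$ in $A$. Choose $t_n\in\sigma(a)$, strictly monotone, with $t_n\to t_0$ and all of the same sign as $t_0$. Let $J$ be the closed interval with endpoints $t_1$ and $t_0$, so $0\notin J$. Let $g:\mathbb R\to[0,1]$ be continuous with $g=1$ on $J$ and $g(0)=0$. For $x\in c$ let $\ell_x:\mathbb R\to\mathbb R$ take the values $x_n$ at $t_n$ and $\lim x$ at $t_0$, be linear between $t_n$ and $t_{n+1}$ for each $n$, and be constant on each component of $\mathbb R\setminus J$, with the value at the adjacent endpoint of $J$. It is continuous; at $t_0$ this holds because on the interval between $t_n$ and $t_{n+1}$ its values lie between $x_n$ and $x_{n+1}$. Put $F_x=g\,\ell_x$. Then $F_x$ is continuous and $F_x(0)=0$, so $F_x(a)\in A$. Moreover $|F_x|\le\|x\|_\infty$ everywhere and $F_x(t_n)=x_n$ with $t_n\in\sigma(a)$. Hence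
$$\|F_x(a)\|=\sup_{\sigma(a)}|F_x|=\|x\|_\infty .$$
As $x\mapsto F_x$ is real-linear, $x\mapsto F_x(a)$ is a real-linear isometry of $c$ into $A$, contradicting (iv).

**(v)⇒(i).** Assume (v). Call a projection $q\ne0$ in $A$ *minimal* if $qAq=\mathbb Cq$. In $K(H)$ the minimal projections are those of rank one. The plan is to show that $A$ is generated by minimal projections and to represent these by rank-one operators.

**Step 1 (projections span a dense subspace).** Let $a\in A$ be self-adjoint. By (v) the nonzero points of $\sigma(a)$ are isolated, and for each $\varepsilon>0$ only finitely many have modulus $\ge\varepsilon$. For such a point $t$ the function $1_{\{t\}}$ is continuous on $\sigma(a)$ and vanishes at $0$, so the projection $1_{\{t\}}(a)$ lies in $A$. Since $\|a-\sum_{|t|\ge\varepsilon}t\,1_{\{t\}}(a)\|\le\varepsilon$, every self-adjoint element is a norm limit of finite linear combinations of projections in $A$. As $A$ is spanned by its self-adjoint elements, projections span a dense subspace.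

**Step 2 (finite spectra in corners).** Let $p\ne0$ be a projection in $A$. We show that each self-adjoint $b\in pAp$ has finite spectrum in the algebra $pAp$, whose unit is $p$. Put $b'=b+(\|b\|+1)p$; its spectrum in $pAp$ is a compact subset of $[1,\infty)$. For $\lambda\ne0$ we have $b'-\lambda1=(b'-\lambda p)-\lambda(1-p)$, where $1$ is the unit of $A$ or of its unitization. This is invertible if and only if $b'-\lambda p$ is invertible in $pAp$. So $\sigma_{pAp}(b')\subset\sigma(b')$, and by (v) this set has no limit point in $[1,\infty)$. Being compact, it is finite, and so is $\sigma_{pAp}(b)$.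

**Step 3 (each projection is a finite sum of minimal ones).** Let $D$ be a maximal abelian self-adjoint subalgebra of $pAp$. By maximality it is closed and contains $p$, so $D\cong C(X)$ with $X$ compact Hausdorff. The range of a real continuous function on $X$ is the spectrum of the corresponding element of $D$, which is the same in $D$ and in $pAp$. By Step 2, every real continuous function on $X$ has finite range.

We claim that $X$ is finite. Suppose $X$ is infinite and put $X_0=X$. Given an infinite clopen set $X_{i}$, pick two distinct points in it and a continuous real function on $X_i$ separating them (Urysohn). Extended by $0$ it is continuous on $X$, so it has finite range, and it partitions $X_i$ into finitely many, but at least two, nonempty clopen sets. So $X_i=U_{i+1}\cup X_{i+1}$ with disjoint nonempty clopen sets, of which $X_{i+1}$ is infinite. This gives disjoint nonempty clopen sets $U_1,U_2,\dots$. The function $\sum_n2^{-n}1_{U_n}$ is a uniform limit of continuous functions and takes all values $2^{-n}$, a contradiction.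

So $X$ has finitely many points, and $p=q_1+\dots+q_k$, where the $q_i$ are the projections of $D$ corresponding to the points of $X$; they span $D$. Let $b\in q_iAq_i\subset pAp$ be self-adjoint. Then $bq_i=b=q_ib$ and $bq_j=0=q_jb$ for $j\ne i$, so $b$ commutes with $D$. By maximality $b\in D$, and $b=q_ibq_i\in\mathbb Cq_i$. Hence $q_iAq_i=\mathbb Cq_i$: each $q_i$ is minimal.

**Step 4 (a minimal projection is seen by only one irreducible representation, with rank one).** Let $q$ be minimal, and define $\varphi$ by $qaq=\varphi(a)q$. Let $\pi$ be an irreducible representation of $A$ with $\pi(q)\ne0$. As $\pi(A)$ is WOT-dense in $B(H_\pi)$ and $\pi(q)\pi(a)\pi(q)=\varphi(a)\pi(q)$, every operator $\pi(q)V\pi(q)$ with $V\in B(H_\pi)$ is a WOT limit of elements of the one-dimensional, hence WOT-closed, space $\mathbb C\pi(q)$. So $\pi(q)B(H_\pi)\pi(q)=\mathbb C\pi(q)$, which means that $\pi(q)$ has rank one. Let $\xi$ be a unit vector in its range. Then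
$$\langle\pi(a)\xi,\xi\rangle=\langle\pi(qaq)\xi,\xi\rangle=\varphi(a)\qquad(a\in A).$$
The vector $\xi$ is cyclic since $\pi$ is irreducible. If $\pi'$ is another such representation with unit vector $\xi'$, then $\|\pi(a)\xi\|^2=\varphi(a^*a)=\|\pi'(a)\xi'\|^2$. So $\pi(a)\xi\mapsto\pi'(a)\xi'$ extends to a unitary intertwining $\pi$ and $\pi'$. (This is the uniqueness of the GNS representation $\pi_\varphi$.) Thus all irreducible $\pi$ with $\pi(q)\ne0$ are equivalent.

**Step 5 (the representation by compact operators).** Let $\rho=\bigoplus\pi$ be the direct sum over representatives of all equivalence classes of irreducible representations. Irreducible representations separate the points of a C\*-algebra, so $\rho$ is faithful. For minimal $q$, exactly one summand is nonzero at $q$: at least one by faithfulness, at most one by Step 4. So $\rho(q)$ has rank one. By Step 3, $\rho(p)$ has finite rank for every projection $p\in A$. By Step 1, $\rho(A)$ lies in the closed linear span of such operators, so $\rho(A)\subset K(H_\rho)$. As $\rho$ is a \*-isomorphism onto the C\*-algebra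 $\rho(A)$, (i) follows. $\blacksquare$

The equivalence "FPP if and only if weakly compact" therefore holds in $c_0$ (diagonal operators), in $K(H)$, in all $c_0$-sums of algebras $K(H_i)$, which embed block-diagonally in $K(\bigoplus H_i)$, and in all closed subspaces of these. For the subspaces, note that a closed bounded convex subset of a closed subspace is one of the whole space, and that weak compactness is the same in both. On the other side, a C\*-algebra that is not isomorphic to a C\*-subalgebra of some $K(H)$ does not have this property, and by (iii) it is the implication "FPP $\Rightarrow$ weakly compact" which fails there.
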